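\title{Normal $p$-pseudocompact spaces need not be $p$-compact}

\begin{abstract}
We prove in ZFC that there are a free ultrafilter $p$ on $\omega$ and a normal space that is $p$-pseudocompact but not $p$-compact. Hence no model of ZFC satisfies the statement that, for every $p$, every normal $p$-pseudocompact space is $p$-compact. The space is a modification of the Tychonoff plank along a maximal tower of subsets of $\omega$. It is locally compact, zero-dimensional and $r$-pseudocompact for every free ultrafilter $r$, and we characterize the $r$ for which it is $r$-compact. The set of $p$ for which the implication fails has $2^{\mathfrak c}$ elements in every nonempty clopen subset of $\omega^*$, and it is consistent that this set is all of $\omega^*$.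
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, a space is a Tychonoff space with more than one point, and $\omega^*$ is the set of free ultrafilters on $\omega$. Let $p\in\omega^*$. A point $x$ of a space $X$ is a \emph{$p$-limit} of a sequence $(x_n)_{n\in\omega}$ in $X$ if $\{n:x_n\in U\}\in p$ for every neighborhood $U$ of $x$. The space $X$ is \emph{$p$-compact} if every sequence in $X$ has a $p$-limit in $X$. It is \emph{$p$-pseudocompact} if for every sequence $(U_n)_{n\in\omega}$ of nonempty open subsets of $X$ there is a point $x\in X$ such that $\{n:U_n\cap V\neq\emptyset\}\in p$ for every neighborhood $V$ of $x$.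

These are versions, made uniform by the ultrafilter $p$, of two classical properties. A space is \emph{countably compact} if every infinite subset has an accumulation point, that is, a point each of whose neighborhoods contains infinitely many points of the subset; it is \emph{pseudocompact} if every continuous real-valued function on it is bounded. Countable compactness asks that a sequence accumulate somewhere; $p$-compactness asks that it accumulate at a point whose neighborhoods capture a set of indices that $p$ regards as large. The properties are related as follows:
\[
\begin{array}{ccccc}
\text{compact}&\Longrightarrow&p\text{-compact}&\Longrightarrow&\text{countably compact}\\[2pt]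
&&\Downarrow&&\Downarrow\\[2pt]
&&p\text{-pseudocompact}&\Longrightarrow&\text{pseudocompact.}
\end{array}
\]
The first arrow is Lemma~\ref{lem:limits}(a) below. A $p$-limit of a sequence of distinct points is an accumulation point, because members of $p$ are infinite. If $x_n\in U_n$, a $p$-limit of $(x_n)$ is a point as required for $(U_n)$. Finally, let $g\colon X\to\mathbb R$ be continuous and unbounded, and let $U_n=\{x:|g(x)|>n\}$. Every point has a neighborhood on which $g$ is bounded and which therefore meets only finitely many $U_n$; so $X$ is not $p$-pseudocompact, and an infinite set of points $x_n\in U_n$ has no accumulation point.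

For normal spaces the right-hand vertical arrow reverses. If $X$ is not countably compact, it contains a closed discrete set $\{d_n:n\in\omega\}$ of distinct points, and if $X$ is normal, Tietze's theorem extends the function $d_n\mapsto n$ to an unbounded continuous function on $X$. It is natural to ask whether normality also reverses the left-hand arrow, that is, whether the following statement holds:
\begin{equation}
\text{every normal $p$-pseudocompact space is $p$-compact.}\tag{$\mathrm I_p$}
\end{equation}
The simplest cases point to a positive answer. A metrizable $p$-pseudocompact space is countably compact by the above, hence compact, hence $p$-compact. And in any $p$-pseudocompact space a sequence $(x_n)$ of isolated points has a $p$-limit, by the definition applied to $U_n=\{x_n\}$. On the other hand, the Tietze argument does not see $p$: a sequence without a $p$-limit may have many accumulation points, and then there is no closed discrete set to which normality could be applied.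

Question~4.8 of \cite{HFD} asks whether there is a model in which every $p$-pseudocompact normal space is $p$-compact. The quantifier on $p$ is left implicit there. We read it as a universal quantifier inside the model, with the same $p$ in both properties:
\begin{quote}
\emph{Is there a model of ZFC in which $(\mathrm I_p)$ holds for every $p\in\omega^*$?}
\end{quote}
The answer is no.

\begin{theorem}[ZFC]\label{thm:A}
There are $p\in\omega^*$ and a normal space $Z$ that is $p$-pseudocompact and not $p$-compact.
\end{theorem}

The example is built from a combinatorial object on $\omega$. Write $A\subseteq^*B$ if $A\setminus B$ is finite. A \emph{maximal tower} is a sequence $\mathcal T=(T_\alpha)_{\alpha<\kappa}$ of subsets of $\omega$, with $\kappa$ a regular uncountable cardinal, such that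
\begin{itemize}
\item[(T1)] $T_\beta\subseteq^*T_\alpha$ whenever $\beta<\alpha<\kappa$;
\item[(T2)] $\omega\setminus T_\alpha$ is infinite for every $\alpha<\kappa$;
\item[(T3)] for every infinite $A\subseteq\omega$ there is $\alpha<\kappa$ such that $A\cap T_\alpha$ is infinite.
\end{itemize}
A free ultrafilter $q$ \emph{avoids} $\mathcal T$ if $T_\alpha\notin q$ for all $\alpha<\kappa$. For $f\colon\omega\to\omega$ and an ultrafilter $r$ on $\omega$, let $f(r)=\{E\subseteq\omega:f^{-1}(E)\in r\}$. A space is \emph{$\omega$-bounded} if each of its countable subsets has compact closure. The set $\omega^*$ carries its usual topology, with base the sets $A^*=\{p\in\omega^*:A\in p\}$ for $A\subseteq\omega$.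

\begin{theorem}[ZFC]\label{thm:B}
For every maximal tower $\mathcal T$ there is a locally compact, zero-dimensional, normal space $Z=Z(\mathcal T)$ with a dense $\omega$-bounded subspace such that
\begin{itemize}
\item[(a)] $Z$ is $r$-pseudocompact for every $r\in\omega^*$;
\item[(b)] for $r\in\omega^*$, the space $Z$ is not $r$-compact if and only if there is $f\colon\omega\to\omega$ such that $f(r)$ is free and avoids $\mathcal T$.
\end{itemize}
Consequently, the set of $p\in\omega^*$ for which $(\mathrm I_p)$ fails has $2^{\mathfrak c}$ elements in every nonempty clopen subset of $\omega^*$.
\end{theorem}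

\begin{theorem}\label{thm:C}
It is consistent with ZFC that $(\mathrm I_p)$ fails for every $p\in\omega^*$.
\end{theorem}

The proofs of Theorems~\ref{thm:A} and~\ref{thm:B} are elementary; apart from textbook facts they use only Posp\'{\i}\v{s}il's theorem $|\omega^*|=2^{\mathfrak c}$, and that only for the cardinality statement. Theorem~\ref{thm:C} relies on published results about Miller's model, quoted in Section~\ref{sec:miller}. We do not decide whether ZFC alone proves that $(\mathrm I_p)$ fails for every $p$.

\section{Ultrafilter limits and ordinals}\label{sec:prelim}

An ultrafilter $r$ contains, for each $E\subseteq\omega$, exactly one of $E$ and $\omega\setminus E$; if a finite union belongs to $r$, so does one of its terms. It is free if and only if it contains no finite set. Every family with the finite intersection property is contained in an ultrafilter. Since $f^{-1}$ commutes with intersections and complements, $f(r)$ is an ultrafilter. It is principal at $m$ exactly when $f^{-1}(\{m\})\in r$; in particular, if $r$ is principal at $k$, then $f(r)$ is principal at $f(k)$.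

\begin{lemma}\label{lem:limits}
Let $X$ be a space and $r\in\omega^*$.
\begin{itemize}
\item[(a)] If $K\subseteq X$ is compact and $(y_n)$ is a sequence in $X$ with $\{n:y_n\in K\}\in r$, then $(y_n)$ has an $r$-limit in $K$.
\item[(b)] If $f\colon\omega\to\omega$, $f(r)$ is free and $(x_m)$ is a sequence in $X$, then the $r$-limits of $(x_{f(n)})_{n}$ are exactly the $f(r)$-limits of $(x_m)_{m}$.
\item[(c)] If $X$ has a dense $\omega$-bounded subspace $Y$, then $X$ is $r$-pseudocompact.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Otherwise every $x\in K$ has an open neighborhood $V_x$ with $\{n:y_n\in V_x\}\notin r$. Finitely many $V_x$ cover $K$, so $\{n:y_n\in K\}$ is contained in a finite union of sets not in $r$, and hence is not in $r$.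

(b) For $U\subseteq X$ we have $\{n:x_{f(n)}\in U\}=f^{-1}(\{m:x_m\in U\})$.

(c) Let $U_n\subseteq X$ be nonempty and open, and choose $y_n\in U_n\cap Y$. The points $y_n$ lie in a compact subset of $Y$, so by (a) they have an $r$-limit $y$. For every neighborhood $V$ of $y$ we have $\{n:U_n\cap V\neq\emptyset\}\supseteq\{n:y_n\in V\}\in r$.
\end{proof}

Let $\kappa$ be a regular uncountable cardinal. Ordinals carry the order topology. The space $\kappa+1=[0,\kappa]$ is compact and Hausdorff, and the intervals $(\beta,\alpha]$ with $-1\le\beta<\alpha\le\kappa$ form a base of clopen sets, where $(-1,\alpha]$ means $[0,\alpha]$. Two consequences of regularity and uncountability will be used. First, every countable subset of $\kappa$ is bounded in $\kappa$. Second, two closed unbounded subsets $I_0,I_1$ of $\kappa$ meet: choose $\alpha_0<\alpha_1<\cdots$ alternately from $I_0$ and $I_1$; the supremum is below $\kappa$ and lies in both.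

\section{The Tychonoff plank and what must be changed}\label{sec:plank}

Without normality an example is easy to find, and it already contains half of the construction. Let
\[
P=\bigl((\omega+1)\times(\omega_1+1)\bigr)\setminus\{(\omega,\omega_1)\}
\]
be the Tychonoff plank with its corner removed. Picture $\omega+1$ horizontally and $\omega_1+1$ vertically. The \emph{top edge} consists of the points $x_n=(n,\omega_1)$, the \emph{right edge} of the points $z_\alpha=(\omega,\alpha)$, $\alpha<\omega_1$, and the \emph{columns} $\{n\}\times(\omega_1+1)$ are compact and open.

\emph{The sequence $(x_n)$ has no $r$-limit, for any $r\in\omega^*$.} A column contains one $x_n$, and the neighborhood $(\omega+1)\times[0,\alpha]$ of $z_\alpha$ contains none. In particular the top edge is closed and discrete.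

\emph{Yet $P$ is $r$-pseudocompact for every $r$.} The subspace $(\omega+1)\times\omega_1$ is dense, and each of its countable subsets lies in a compact rectangle $(\omega+1)\times[0,\alpha]$; Lemma~\ref{lem:limits}(c) applies. It is instructive to see what happens to neighborhoods $U_n$ of the points $x_n$. Each $U_n$ contains $\{n\}\times(c_n,\omega_1]$ for some $c_n<\omega_1$. If $\sup_nc_n<\alpha<\omega_1$, then $(n,\alpha)\in U_n$ for all $n$, and $(n,\alpha)\to z_\alpha$. So the open sets $U_n$ accumulate at $z_\alpha$ although the points $x_n$ accumulate nowhere: a neighborhood of $x_n$ always reaches down into its column, and countably many columns can be cut at a common height.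

\emph{But $P$ is not normal.} The two edges are disjoint closed sets, and the last computation shows that every open set containing the top edge has some $z_\alpha$ in its closure.

A normal example must be countably compact, by Section~\ref{sec:intro}. So we keep the underlying set and the columns, and we change the neighborhoods of the points $z_\alpha$ so that the top edge does accumulate on the right edge, but never along $p$. Suppose that the rectangle below $z_\alpha$ is enlarged to a compact open set $K_\alpha$ whose trace on the right edge is still $\{z_\gamma:\gamma\le\alpha\}$, and let $T_\alpha=\{n:x_n\in K_\alpha\}$. Three conditions are then forced.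
\begin{itemize}
\item For $\beta<\alpha$ the compact set $K_\beta\setminus K_\alpha$ misses the right edge, so finitely many columns cover it. Hence $T_\beta\subseteq^*T_\alpha$, which is (T1).
\item For infinite $A\subseteq\omega$ the set $\{x_n:n\in A\}$ must have an accumulation point. This can only be some $z_\alpha$, and then $A\cap T_\alpha$ is infinite, which is (T3).
\item If $T_\alpha\in p$, then $(x_n)$ has a $p$-limit in $K_\alpha$ by Lemma~\ref{lem:limits}(a). So $p$ must avoid $(T_\alpha)$; as $p$ contains the cofinite sets, this gives (T2).
\end{itemize}
Thus we need a maximal tower and an ultrafilter avoiding it. The recursion that produces the tower in the next section gives no control over its length $\kappa$, so $\omega_1$ is replaced by $\kappa$; all that was used about $\omega_1$ is that it is regular and uncountable.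

\section{Maximal towers}\label{sec:towers}

In terms of the complements $B_\alpha=\omega\setminus T_\alpha$, conditions (T1) and (T2) say that $(B_\alpha)$ is a $\subseteq^*$-decreasing sequence of infinite sets. Since $A\cap T_\alpha$ is finite exactly when $A\subseteq^*B_\alpha$, condition (T3) says that no infinite set is almost contained in every $B_\alpha$. So one obtains a maximal tower by extending a decreasing sequence for as long as possible; the point to check is that the length has uncountable cofinality.

\begin{lemma}\label{lem:tower}
There is a maximal tower. Every maximal tower is avoided by some $p\in\omega^*$.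
\end{lemma}

\begin{proof}
Choose infinite sets $B_\delta\subseteq\omega$ recursively. At stage $\delta$, if some infinite $B$ satisfies $B\subseteq^*B_\alpha$ for all $\alpha<\delta$, let $B_\delta\subseteq B$ be such that $B_\delta$ and $B\setminus B_\delta$ are infinite; otherwise stop. For $\alpha<\delta$ we have $B_\delta\subseteq^*B_\alpha$, and $B_\alpha\setminus B_\delta$ almost contains the infinite set $B\setminus B_\delta$. So the sets $B_\alpha$ are pairwise distinct subsets of $\omega$, and the recursion stops at some stage $\delta<(2^\omega)^+$.

We have $\delta\neq0$, since $B=\omega$ is available at stage $0$, and $\delta$ is not a successor $\gamma+1$, since $B=B_\gamma$ is available at that stage. Suppose $\operatorname{cf}(\delta)=\omega$, and let $\alpha_0<\alpha_1<\cdots$ be cofinal in $\delta$. The set $B_{\alpha_0}\cap\dots\cap B_{\alpha_n}$ almost contains $B_{\alpha_n}$, so it is infinite, and we can choose distinct points $k_n\in B_{\alpha_0}\cap\dots\cap B_{\alpha_n}$. Then $B=\{k_n:n\in\omega\}$ satisfies $B\subseteq^*B_{\alpha_n}\subseteq^*B_\alpha$ whenever $\alpha\le\alpha_n$, so $B$ is available at stage $\delta$, a contradiction. Hence $\kappa=\operatorname{cf}(\delta)$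 is regular and uncountable.

Let $(\delta_\xi)_{\xi<\kappa}$ be increasing and cofinal in $\delta$, and put $T_\xi=\omega\setminus B_{\delta_\xi}$. The sets $B_{\delta_\xi}$ are infinite and $\subseteq^*$-decreasing. An infinite set almost contained in all of them would be almost contained in every $B_\alpha$, $\alpha<\delta$, and the recursion would not have stopped. So $(T_\xi)_{\xi<\kappa}$ is a maximal tower.

Now let $\mathcal T=(T_\alpha)_{\alpha<\kappa}$ be any maximal tower. By (T1), an intersection of finitely many sets $\omega\setminus T_\alpha$ almost contains the one with the largest index, so it is infinite by (T2). Hence the sets $\omega\setminus T_\alpha$ and the cofinite sets together have the finite intersection property. An ultrafilter $p$ containing them all is free and avoids $\mathcal T$.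
\end{proof}

\section{The space $Z(\mathcal T)$}\label{sec:space}

Fix a maximal tower $\mathcal T=(T_\alpha)_{\alpha<\kappa}$. Let $Q=\omega\times(\kappa+1)$ with the product topology, $\omega$ being discrete, let $L=\{z_\alpha:\alpha<\kappa\}$ be a set of new points, and let $Z=Q\cup L$. For $F\subseteq\omega$ and $n\in\omega$ write $C_F=F\times(\kappa+1)$, $C_n=C_{\{n\}}$ and $x_n=(n,\kappa)$. For $\alpha<\kappa$ let
\[
R_\alpha=(\omega\times[0,\alpha])\cup\{z_\gamma:\gamma\le\alpha\},\qquad K_\alpha=R_\alpha\cup C_{T_\alpha},
\]
and put $T_{-1}=R_{-1}=K_{-1}=\emptyset$. So $K_\alpha$ is the rectangle of the plank together with the whole columns over $T_\alpha$; see Figure~\ref{fig:Z}. Whole columns are added, and not just their top points, because $K_\alpha$ is to be open and compact: $K_\alpha\cap Q=(\omega\times[0,\alpha])\cup C_{T_\alpha}$ is clopen in $Q$.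

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\fill[gray!25] (-0.3,-0.2) rectangle (8.8,2);
\foreach \n in {1,2,5} \fill[gray!25] (\n-0.3,2) rectangle (\n+0.3,4.2);
\foreach \n in {0,...,6} {
  \draw (\n,0) -- (\n,4);
  \fill (\n,4) circle (2pt);
  \node[above] at (\n,4.2) {$x_{\n}$};
  \node[below] at (\n,-0.2) {$\n$};
}
\node at (7.25,3) {$\cdots$};
\node at (7.25,1) {$\cdots$};
\draw[thick] (8.5,0) -- (8.5,3.9);
\draw (8.5,4) circle (2pt);
\fill (8.5,2) circle (2pt);
\node[right] at (8.8,2) {$z_\alpha$};
\node[below] at (8.5,-0.2) {$L$};
\node[left] at (-0.3,2) {$\alpha$};
\node[left] at (-0.3,4) {$\kappa$};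
\end{tikzpicture}
\caption{The space $Z(\mathcal T)$: columns $\{n\}\times(\kappa+1)$ with top points $x_n$, and the right edge $L=\{z_\alpha:\alpha<\kappa\}$, whose top corner (open circle) is missing. Shaded is the compact open neighborhood $K_\alpha$ of $z_\alpha$: everything up to height $\alpha$, and the whole columns over $T_\alpha$ (here $1,2,5\in T_\alpha$ and $0,3,4,6\notin T_\alpha$).}
\label{fig:Z}
\end{figure}

The sets $K_\alpha$ need not increase, but they do so up to finitely many columns. For $-1\le\beta\le\alpha<\kappa$ we have $R_\beta\subseteq R_\alpha$, so a point of $K_\beta\setminus K_\alpha$ lies in $C_{T_\beta}$ and not in $C_{T_\alpha}$: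
\begin{equation}\label{eq:almost}
K_\beta\setminus K_\alpha\subseteq C_{T_\beta\setminus T_\alpha},\qquad T_\beta\setminus T_\alpha\ \text{finite by (T1).}
\end{equation}
We want the $K_\alpha$ and the columns to be clopen, so the neighborhoods of $z_\alpha$ must include the sets
\[
N(\alpha;\beta,F)=K_\alpha\setminus(K_\beta\cup C_F),\qquad -1\le\beta<\alpha<\kappa,\quad F\subseteq\omega\text{ finite.}
\]
The set $N(\alpha;\beta,F)\cap Q$ is clopen in $Q$, and $N(\alpha;\beta,F)\cap L=\{z_\gamma:\beta<\gamma\le\alpha\}$. Removing finitely many columns absorbs the error in \eqref{eq:almost}.

\begin{lemma}\label{lem:shrink}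
Let $-1\le\beta\le\beta'<\gamma\le\alpha<\kappa$, and let $F,F'\subseteq\omega$ be finite sets with $F'\supseteq F\cup(T_\gamma\setminus T_\alpha)\cup(T_\beta\setminus T_{\beta'})$. Then $N(\gamma;\beta',F')\subseteq N(\alpha;\beta,F)$.
\end{lemma}

\begin{proof}
Let $y\in N(\gamma;\beta',F')$, so $y\in K_\gamma$, $y\notin K_{\beta'}$ and $y\notin C_{F'}$. By \eqref{eq:almost}, both $K_\gamma\setminus K_\alpha$ and $K_\beta\setminus K_{\beta'}$ are contained in $C_{F'}$. The first inclusion gives $y\in K_\alpha$, the second gives $y\notin K_\beta$. Finally $y\notin C_F$ because $F\subseteq F'$.
\end{proof}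

Let $\mathcal B$ consist of all open subsets of $Q$ and all sets $N(\alpha;\beta,F)$. Then $\mathcal B$ is a base for a topology on $Z$. It covers $Z$, since $z_\alpha\in N(\alpha;-1,\emptyset)$. If a point of $Q$ lies in two members of $\mathcal B$, the trace of their intersection on $Q$ is an open subset of $Q$ containing it. If $z_\gamma\in N(\alpha_i;\beta_i,F_i)$ for $i=1,2$, then $\beta'=\max(\beta_1,\beta_2)<\gamma\le\min(\alpha_1,\alpha_2)$, and by Lemma~\ref{lem:shrink} a large enough finite $F'$ gives $z_\gamma\in N(\gamma;\beta',F')\subseteq N(\alpha_1;\beta_1,F_1)\cap N(\alpha_2;\beta_2,F_2)$. We write $Z(\mathcal T)$, or $Z$, for the resulting space. The same argument shows that the sets $N(\gamma;\beta,F)$ with first index $\gamma$ form a neighborhood base at $z_\gamma$. From the traces computed above, $Q$ is an open subspace of $Z$ with its original topology, and $\alpha\mapsto z_\alpha$ is a homeomorphism of $\kappa$ onto the closed subspace $L$.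

Two checks connect this with Section~\ref{sec:plank}. The definition of the topology uses only (T1), and if all $T_\alpha$ are replaced by $\emptyset$ and $z_\gamma$ is read as $(\omega,\gamma)$, then $N(\alpha;\beta,F)=((\omega+1)\setminus F)\times(\beta,\alpha]$, so for $\kappa=\omega_1$ we recover the plank $P$. In general, $x_n\in N(\alpha;\beta,F)$ if and only if $n\in T_\alpha\setminus(T_\beta\cup F)$; by (T1), whenever $T_{\beta+1}\setminus T_\beta$ is infinite, the points $x_n$ indexed by it converge to $z_{\beta+1}$.

\begin{proposition}\label{prop:top}
The sets $C_n$ and $K_\alpha$ are compact and clopen in $Z$. The space $Z$ is Hausdorff, zero-dimensional and locally compact; in particular it is Tychonoff.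
\end{proposition}

\begin{proof}
The column $C_n$ is a compact open subset of $Q$. Its complement is open, since it is the union of the other columns and the sets $N(\gamma;-1,\{n\})\ni z_\gamma$. The set $K_\alpha=N(\alpha;-1,\emptyset)$ is open. Its complement is open, since it is the union of the open set $Q\setminus K_\alpha$ and the sets $N(\gamma;\alpha,\emptyset)\ni z_\gamma$, $\gamma>\alpha$. Therefore every $N(\alpha;\beta,F)$ is clopen. So is every set $\{n\}\times(\beta,\alpha]$, being a clopen subset of the clopen set $C_n$. These two families form a base, so $Z$ is zero-dimensional.

Distinct points are separated by clopen sets: $z_\beta$ and $z_\gamma$ with $\beta<\gamma$ by $K_\beta$; a point $(n,c)$ and a point outside $C_n$ by $C_n$; two points $(n,c)$, $(n,c')$ with $c<c'$ by $\{n\}\times[0,c]$. So $Z$ is Hausdorff, and a Hausdorff space with a clopen base is Tychonoff, because characteristic functions of clopen sets are continuous.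

We show by induction on $\alpha\ge-1$ that $K_\alpha$ is compact; $K_{-1}$ is empty. Let $\alpha\geq 0$ and let $\mathcal U$ be a cover of $K_\alpha$ by open sets. Some $U\in\mathcal U$ contains $z_\alpha$, and hence some $N(\alpha;\beta,F)$ with $-1\le\beta<\alpha$. The set $K_\alpha\setminus N(\alpha;\beta,F)$ is closed and is contained in $K_\beta\cup C_F$, which is compact by the induction hypothesis and the finiteness of $F$. So finitely many members of $\mathcal U$ cover it, and together with $U$ they cover $K_\alpha$.

Every point lies in one of the compact open sets $C_n$, $K_\alpha$, so $Z$ is locally compact.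
\end{proof}

The neighborhoods of the points $z_\alpha$ have grown, but the rectangles $R_\alpha$ are still compact, and so the pseudocompactness argument for the plank survives.

\begin{proposition}\label{prop:pseudo}
The subspace $Y=Z\setminus\{x_n:n\in\omega\}=(\omega\times\kappa)\cup L$ is dense in $Z$ and $\omega$-bounded. Hence $Z$ is $r$-pseudocompact for every $r\in\omega^*$.
\end{proposition}

\begin{proof}
Every neighborhood of $x_n$ contains a set $\{n\}\times(\beta,\kappa]$ with $\beta<\kappa$, and so contains $(n,\beta+1)\in Y$. Thus $Y$ is dense. Since $R_\alpha=K_\alpha\setminus(\omega\times(\alpha,\kappa])$ and $\omega\times(\alpha,\kappa]$ is open, $R_\alpha$ is a closed subset of the compact set $K_\alpha$; so $R_\alpha$ is compact and closed, and $R_\alpha\subseteq Y$. Let $E\subseteq Y$ be countable. The ordinals $c$ with $(n,c)\in E$ for some $n$, or with $z_c\in E$, form a countable subset of $\kappa$, bounded by some $\alpha<\kappa$. Then $E\subseteq R_\alpha$, and the closure of $E$ in $Y$ is a closed subset of $R_\alpha$, hence compact. The last statement is Lemma~\ref{lem:limits}(c).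
\end{proof}

\section{Normality}\label{sec:normal}

In the plank, normality fails because there are two disjoint closed sets that are both noncompact. We show that $Z$ has no such pair. On $L\cong\kappa$ this is the fact that closed unbounded sets meet, so it suffices to see that a closed noncompact subset of $Z$ leaves an unbounded trace on $L$. Condition (T3) enters here, and only here.

\begin{lemma}\label{lem:closed}
Let $H\subseteq Z$ be closed and $I=\{\alpha<\kappa:z_\alpha\in H\}$. Then $H$ is compact or $I$ is closed and unbounded in $\kappa$.
\end{lemma}

\begin{proof}
The set $I$ is closed in $\kappa$ because $\alpha\mapsto z_\alpha$ is continuous. Suppose $I$ is bounded, say $I\subseteq[0,\alpha]$ with $\alpha<\kappa$, and let $H'=H\setminus K_\alpha$. Then $H'$ is closed, since $K_\alpha$ is open, and $H'\cap L=\emptyset$. We claim that $H'$ meets only finitely many columns. Then $H\subseteq K_\alpha\cup C_F$ for a finite $F$, and $H$ is a closed subset of a compact set.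

Suppose instead that $A\subseteq\omega$ is infinite and $(n,c_n)\in H'$ for $n\in A$. We find an infinite $A'\subseteq A$ and $\beta<\kappa$ with $(n,c_n)\in K_\beta$ for all $n\in A'$. If $A'=\{n\in A:c_n<\kappa\}$ is infinite, let $\beta=\sup_{n\in A'}c_n<\kappa$; then $(n,c_n)\in R_\beta\subseteq K_\beta$ for $n\in A'$. Otherwise $A''=\{n\in A:c_n=\kappa\}$ is infinite. The points in question are then on the top edge and no rectangle contains them, but (T3) gives $\beta<\kappa$ such that $A'=A''\cap T_\beta$ is infinite, and $(n,c_n)\in C_{T_\beta}\subseteq K_\beta$ for $n\in A'$.

The infinite subset $D=\{(n,c_n):n\in A'\}$ of the compact set $K_\beta$ has an accumulation point $y$. Each column is open and contains at most one point of $D$, so $y\in L$. But $D\subseteq H'$ and $H'$ is closed, so $y\in H'$, contradicting $H'\cap L=\emptyset$.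
\end{proof}

\begin{proposition}\label{prop:normal}
The space $Z$ is normal.
\end{proposition}

\begin{proof}
Let $H_0,H_1\subseteq Z$ be disjoint and closed. Their traces on $L$ are disjoint, so they cannot both correspond to closed unbounded subsets of $\kappa$. By Lemma~\ref{lem:closed} one of the sets, say $H_0$, is compact. Each point of $H_0$ has a clopen neighborhood missing $H_1$; finitely many of these cover $H_0$, and their union $W$ is clopen. Then $W\supseteq H_0$ and $Z\setminus W\supseteq H_1$ are disjoint open sets.
\end{proof}

\begin{remark}\label{rem:T3}
Condition (T3) is necessary. Propositions~\ref{prop:top} and~\ref{prop:pseudo} use only (T1), so $Z$ is pseudocompact for any $\subseteq^*$-increasing sequence of length $\kappa$. If $A$ is infinite and every $A\cap T_\alpha$ is finite, then each of the open sets $C_n$, $K_\alpha$ contains only finitely many points of $\{x_n:n\in A\}$. Then $Z$ is not countably compact, and a pseudocompact space that is not countably compact is not normal.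
\end{remark}

\section{The ultrafilters $r$ for which $Z(\mathcal T)$ is $r$-compact}\label{sec:compact}

\begin{lemma}\label{lem:nolimit}
If $q\in\omega^*$ avoids $\mathcal T$, then $(x_n)_{n\in\omega}$ has no $q$-limit in $Z$.
\end{lemma}

\begin{proof}
A point $(m,c)\in Q$ has the neighborhood $C_m$, and $\{n:x_n\in C_m\}=\{m\}\notin q$. A point $z_\alpha$ has the neighborhood $K_\alpha$. Since $x_n\notin R_\alpha$, we get $\{n:x_n\in K_\alpha\}=T_\alpha\notin q$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:tower} there are a maximal tower $\mathcal T$ and $p\in\omega^*$ avoiding it. The space $Z(\mathcal T)$ is Tychonoff, $p$-pseudocompact and normal by Propositions~\ref{prop:top}, \ref{prop:pseudo} and~\ref{prop:normal}, and it is not $p$-compact by Lemma~\ref{lem:nolimit}.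
\end{proof}

The argument is carried out in ZFC, so in every model of ZFC the statement $(\mathrm I_p)$ fails for some $p$. This answers the question of Section~\ref{sec:intro}.

\begin{remark}\label{rem:columns}
The columns cannot be dispensed with. The subspace $W=\{x_n:n\in\omega\}\cup L$ is closed in $Z$, since $\omega\times\kappa$ is open, so $W$ is normal; and $(x_n)$ has no $p$-limit in $W$ when $p$ avoids $\mathcal T$. But the points $x_n$ are isolated in $W$, so $W$ is not $p$-pseudocompact either.
\end{remark}

The sequence $(x_n)$ is, up to reindexing, the only obstacle to $r$-compactness: sequences in $Y$ lie in compact sets, so a sequence without an $r$-limit lives on the top edge and is described by a function $f\colon\omega\to\omega$.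

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Propositions~\ref{prop:top}, \ref{prop:pseudo} and~\ref{prop:normal} give everything up to and including (a).

(b) Suppose that $f(r)$ is free and avoids $\mathcal T$. By Lemma~\ref{lem:nolimit}, $(x_m)$ has no $f(r)$-limit, so by Lemma~\ref{lem:limits}(b) the sequence $(x_{f(n)})_n$ has no $r$-limit.

Conversely, let $(y_n)$ be a sequence in $Z$ with no $r$-limit. By Lemma~\ref{lem:limits}(a),
\begin{equation}\label{eq:escape}
\{n:y_n\in K\}\notin r\quad\text{for every compact }K\subseteq Z.
\end{equation}
The terms $y_n$ that lie in $Y$ are contained in a compact subset of $Y$, so \eqref{eq:escape} gives $\{n:y_n\in Y\}\notin r$. Hence $J=\{n:y_n\notin Y\}\in r$. Define $f$ by $y_n=x_{f(n)}$ for $n\in J$ and $f(n)=0$ for $n\notin J$. If $E\in f(r)$, then $J\cap f^{-1}(E)\in r$ and $y_n\in C_E$ for all $n$ in this set. By \eqref{eq:escape}, $C_E$ is then contained in no compact set. Since $C_m$ is compact and $C_{T_\alpha}\subseteq K_\alpha$, neither $\{m\}$ nor $T_\alpha$ belongs to $f(r)$. So $f(r)$ is free and avoids $\mathcal T$.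

\emph{The cardinality statement.} Fix a maximal tower $\mathcal T$ and $q\in\omega^*$ avoiding it. By (a), (b) and normality, $(\mathrm I_p)$ fails for every $p\in\omega^*$ that some function maps to $q$. A nonempty clopen subset of $\omega^*$ contains a nonempty basic set $A^*$, and then $A$ is infinite. Since $|\omega^*|=2^{\mathfrak c}$ by Posp\'{\i}\v{s}il's theorem, it suffices to find $f\colon\omega\to\omega$ and a one-to-one map $u\mapsto p_u$ from $\omega^*$ into $A^*$ with $f(p_u)=q$ for all $u$. We split $A$ into infinitely many infinite fibers, let $q$ choose among the fibers, and let $u$ choose inside each fiber.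

Fix a bijection $e\colon\omega\times\omega\to A$, and let $f(e(n,m))=n$ and $f(k)=0$ for $k\notin A$. For $E\subseteq\omega$ and $u\in\omega^*$ put
\[
E_n=\{m:e(n,m)\in E\},\qquad\varphi_u(E)=\{n:E_n\in u\},\qquad p_u=\{E\subseteq\omega:\varphi_u(E)\in q\}.
\]
Since $(E\cap E')_n=E_n\cap E'_n$ and $(\omega\setminus E)_n=\omega\setminus E_n$, and $u$ is an ultrafilter, the map $\varphi_u$ preserves intersections, complements and inclusions, and $\varphi_u(\emptyset)=\emptyset$. As $q$ is an ultrafilter, so is $p_u$. We have $A_n=\omega$ for all $n$, so $\varphi_u(A)=\omega$ and $A\in p_u$. For $G\subseteq\omega$ the set $(f^{-1}(G))_n$ is $\omega$ if $n\in G$ and empty otherwise, so $\varphi_u(f^{-1}(G))=G$; this says $f(p_u)=q$. In particular $p_u$ is free, because the image of a principal ultrafilter is principal. Finally, if $u\neq u'$, there is $D\in u\setminus u'$ (if $D'\in u'\setminus u$, take its complement). For $E=e[\omega\times D]$ we have $E_n=D$ for all $n$, so $\varphi_u(E)=\omega$ and $\varphi_{u'}(E)=\emptyset$, and $E\in p_u\setminus p_{u'}$.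
\end{proof}

\begin{remark}\label{rem:T2}
Condition (T2) was used only to find an ultrafilter avoiding $\mathcal T$; the proof of (b) does not need it. If some $T_\alpha$ is cofinite, it belongs to every free ultrafilter, and (b) shows that $Z$ is $r$-compact for every $r$.
\end{remark}

\section{Failure for every $p$ in Miller's model}\label{sec:miller}

By Theorem~\ref{thm:B}, $(\mathrm I_p)$ fails as soon as some free image of $p$ avoids some maximal tower, and the tower may depend on $p$. We first describe ultrafilters that come with their own tower. A family $(D_\alpha)$ \emph{generates} an ultrafilter $s$ if $s=\{E\subseteq\omega:E\supseteq D_\alpha\text{ for some }\alpha\}$. Call $s\in\omega^*$ \emph{chain-generated} if it is generated by a $\subseteq^*$-decreasing sequence $(D_\alpha)_{\alpha<\omega_1}$.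

\begin{lemma}[ZFC]\label{lem:chain}
Let $q\in\omega^*$ be chain-generated.
\begin{itemize}
\item[(a)] The ultrafilter $q$ avoids some maximal tower.
\item[(b)] If $f\colon\omega\to\omega$ is finite-to-one, then $f(q)$ is free and chain-generated.
\end{itemize}
\end{lemma}

\begin{proof}
Let $(D_\alpha)_{\alpha<\omega_1}$ be $\subseteq^*$-decreasing and generate $q$.

(a) Put $T_\alpha=\omega\setminus D_\alpha$. The sets $D_\alpha$ belong to the free ultrafilter $q$, so they are infinite and $T_\alpha\notin q$. It remains to see that no infinite $A$ is almost contained in every $D_\alpha$. Such an $A$ would be almost contained in every member of $q$. Split $A$ into two infinite sets $A_0,A_1$. One of $A_0$ and $\omega\setminus A_0$ belongs to $q$, but $A\setminus A_0=A_1$ and $A\setminus(\omega\setminus A_0)=A_0$ are both infinite.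

(b) Each $f^{-1}(\{m\})$ is finite and so not in $q$; hence $f(q)$ is free. We have $E\in f(q)$ if and only if $f^{-1}(E)\supseteq D_\alpha$ for some $\alpha$, that is, $E\supseteq f[D_\alpha]$ for some $\alpha$. So the sets $f[D_\alpha]$ generate $f(q)$. They are $\subseteq^*$-decreasing, because $f[D_\alpha]\setminus f[D_\beta]\subseteq f[D_\alpha\setminus D_\beta]$ is finite for $\beta<\alpha$.
\end{proof}

What we need, then, is a model with one chain-generated ultrafilter $q$ in which every $p\in\omega^*$ shares a finite-to-one image with $q$. A \emph{P-point} is an ultrafilter $u\in\omega^*$ such that for every countable family $\mathcal E\subseteq u$ some $B\in u$ satisfies $B\subseteq^*E$ for all $E\in\mathcal E$. By a theorem of W.~Rudin, CH implies that a P-point exists. \emph{Miller's model} $M$ is the extension of a model $V$ of CH by the countable support iteration of length $\omega_2$ of rational perfect set forcing. We use the following published facts about it \cite{Miller,BlassShelah}; see also the section on the Miller model in \cite{Blass}.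
\begin{itemize}
\item[(M1)] Every P-point of $V$ generates an ultrafilter in $M$, and $\omega_1$ is preserved.
\item[(M2)] Near coherence of filters holds in $M$: for any $p,q\in\omega^*$ there is a finite-to-one $f\colon\omega\to\omega$ with $f(p)=f(q)$.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
In $V$, let $u$ be a P-point, and use CH to list it as $\{E_\alpha:\alpha<\omega_1\}$. Choose $D_\alpha\in u$ recursively: at stage $\alpha$ the family $\{E_\beta,D_\beta:\beta<\alpha\}\subseteq u$ is countable, so some $B\in u$ is almost contained in each of its members, and we put $D_\alpha=B\cap E_\alpha$. Then $(D_\alpha)_{\alpha<\omega_1}$ is $\subseteq^*$-decreasing, and it generates $u$ because $D_\alpha\subseteq E_\alpha$.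

Now work in $M$. By (M1), $u$ generates an ultrafilter $q$, which is free since it contains every cofinite set. A set contains a member of $u$ if and only if it contains some $D_\alpha$, so $(D_\alpha)$ generates $q$. The sets $D_\alpha\setminus D_\beta$, $\beta<\alpha$, are still finite, and the index set is still $\omega_1$ by (M1). So $q$ is chain-generated in $M$.

Let $p\in\omega^*$ be arbitrary. By (M2) there is a finite-to-one $f$ with $f(p)=f(q)$. By Lemma~\ref{lem:chain}, the ultrafilter $f(q)$ is free and chain-generated, and hence avoids a maximal tower $\mathcal T$. By Theorem~\ref{thm:B}, $Z(\mathcal T)$ is normal and $p$-pseudocompact, and it is not $p$-compact because $f(p)$ is free and avoids $\mathcal T$. So in $M$ the statement $(\mathrm I_p)$ fails for every $p\in\omega^*$.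
\end{proof}

\begin{thebibliography}{9}

\bibitem{Blass}
A. Blass, \emph{Combinatorial cardinal characteristics of the continuum}, Handbook of Set Theory.

\bibitem{BlassShelah}
A. Blass and S. Shelah, \emph{Near coherence of filters III: a simplified construction of models}, Notre Dame J. Formal Logic 30 (1989).

\bibitem{Miller}
A. Miller, \emph{Rational perfect set forcing}, Contemp. Math. 31 (1984).

\bibitem{HFD}
\emph{Reprint of: HFD spaces in two problems of countably compact like properties}, doi:10.1016/j.topol.2025.109364,
\texttt{https://\allowbreak repositorio.usp.br/\allowbreak directbitstream/\allowbreak ede61d1c-7a64-4049-\allowbreak a23f-0c4f9feff7b8/\allowbreak 3263324\_-\_\allowbreak Reprint\_of\_HFD\_...}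

\end{thebibliography}
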